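\title{Critical exponents of words generated by erasing morphisms are algebraic}

\begin{abstract}
The critical exponent of an infinite word is the supremum of the exponents of the repetitions that it contains. We prove that the critical exponent of a word generated by iterating a morphism $f$ on a finite alphabet $\Sigma$, erasing or not, is algebraic whenever it is finite, of degree at most the number of growing letters of $f$. For erasing $f$ the degree is at most $|\Sigma|-1$. The proof recodes the word as a fixed point of an expanding non-erasing morphism with weighted letters, shows that every long maximal repetition is an iterated image of a short one under a map with finite-state control, and reads off the limiting exponent from Perron--Frobenius asymptotics.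
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $\Sigma$ be a finite alphabet and let $\mathbf w=w_0w_1w_2\cdots$ be a right-infinite word over $\Sigma$. We write $\mathbf w[i,j)=w_i\cdots w_{j-1}$; such finite words are the \emph{factors} of $\mathbf w$. For a real number $r>1$, a nonempty word $u$ is an \emph{$r$-power} if $u=x^{\lfloor r\rfloor}x'$ for some nonempty word $x$ and some prefix $x'$ of $x$, with $|u|=r|x|$. For example, $abeabea$ is a $7/3$-power with $x=abe$. The \emph{critical exponent} $E(\mathbf w)$ is the supremum of all $r$ such that some factor of $\mathbf w$ is an $r$-power. It measures how repetitive $\mathbf w$ is. Some letter occurs twice, so $E(\mathbf w)>1$, and $E(\mathbf w)=\infty$ if $\mathbf w$ is ultimately periodic. Every exponent that occurs is rational, but the supremum need not be.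

A \emph{morphism} $f:\Sigma^*\to\Sigma^*$ is a map with $f(xy)=f(x)f(y)$; it is determined by the images of the letters. It is \emph{erasing} if $f(b)=\varepsilon$, the empty word, for at least one letter $b$. Suppose that $a\in\Sigma$ satisfies $f(a)=au$ for some word $u$ and that $|f^n(a)|\to\infty$. Then each $f^n(a)$ is a prefix of $f^{n+1}(a)$, and the limit $\mathbf w=f^\omega(a)$ is a right-infinite word with $f(\mathbf w)=\mathbf w$. We say that $\mathbf w$ is \emph{generated by iterating $f$}. It is known that if $f$ is non-erasing, then the critical exponent of such a word, when finite, is an algebraic number of degree at most $|\Sigma|$. The following question is posed in \cite{problem}.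

\medskip
\noindent\textbf{Question.} \emph{If $f$ is erasing, $\mathbf w=f^\omega(a)$ and $E(\mathbf w)<\infty$, is $E(\mathbf w)$ algebraic?}
\medskip

One expects the answer yes. Since $f(\mathbf w)=\mathbf w$, a repetition $x^kx'$ in $\mathbf w$ produces the repetitions $f^n(x)^kf^n(x')$, and the lengths $|f^n(x)|$ and $|f^n(x')|$ satisfy linear recurrences with integer coefficients whether or not $f$ erases. Limits of ratios of such sequences tend to be algebraic. This settles nothing yet, because $E(\mathbf w)$ is a supremum over \emph{all} repetitions, and a supremum of rational numbers can be any real number. One has to go backwards and show that the nearly extremal repetitions are images of shorter ones. Here erasure hurts: an erased letter leaves no trace, so two equal factors $f(y)=f(y')$ of $\mathbf w$ may come from different factors $y\ne y'$, and an image may be shorter than its preimage.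

The answer is nevertheless yes. To state the result in full we need two notions.

\subsection*{Growing letters}
Letters that do not occur in $\mathbf w$ play no role. As $f(\mathbf w)=\mathbf w$, the morphism $f$ sends letters occurring in $\mathbf w$ to words in such letters, and we consider only these. A letter $b$ is \emph{bounded} if the sequence $|f^n(b)|$ is bounded, and \emph{growing} otherwise. Let $B$ and $G$ be the sets of bounded and growing letters occurring in $\mathbf w$. Then $a\in G$. If $b\in B$, then $f(b)\in B^*$, since $|f^{n+1}(b)|\ge|f^n(c)|$ for each letter $c$ of $f(b)$. If $b\in G$, then $f(b)$ contains a growing letter, since otherwise $|f^{n+1}(b)|$ would be bounded. The sets $B$ and $G$ do not change when $f$ is replaced by a power $f^t$, because $|f^{tn+j}(b)|\le|f^{tn}(b)|\max_c|f^j(c)|$.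

For $b\in G$ let $f_G(b)$ be $f(b)$ with all bounded letters deleted. Then $f_G:G^*\to G^*$ is a non-erasing morphism. Deleting the bounded letters after applying $f$ is the same as applying $f_G$ after deleting them, as one sees on single letters; hence $f_G^n(b)$ is $f^n(b)$ with its bounded letters deleted.

The \emph{Parikh vector} $\Psi(u)$ of a word $u$ is the column vector that counts the occurrences of each letter in $u$. The \emph{incidence matrix} of a morphism $g$ is the matrix $M$ with $\Psi(g(u))=M\Psi(u)$; its entry in row $c$ and column $b$ is the number of occurrences of $c$ in $g(b)$. The \emph{graph} of a nonnegative square matrix $M$ has an edge $b\to c$ when this entry is positive. The principal submatrices of $M$ on the strongly connected components of the graph are the \emph{irreducible blocks} of $M$; a component may be a single vertex without a loop, and then the block is the $1\times1$ zero matrix. Let $M_G$ be the incidence matrix of $f_G$.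

\subsection*{Pairs and the asymptotic exponent}
It is convenient to describe a repetition by two occurrences of one factor. A \emph{pair} in an infinite word $\mathbf v$ is a triple $(i,i',\ell)$ of integers with
\[
0\le i<i',\qquad \ell\ge1,\qquad \mathbf v[i,i+\ell)=\mathbf v[i',i'+\ell).
\]
Its \emph{length} is $\ell$, its \emph{period} is $q=i'-i$ and its \emph{exponent} is $1+\ell/q$. The condition says that $v_n=v_{n+q}$ for $i\le n<i+\ell$, that is, that $\mathbf v[i,i'+\ell)$ is a $(1+\ell/q)$-power with $x=\mathbf v[i,i')$. So pairs are the same as occurrences of powers, and $E(\mathbf v)-1=\sup\ell/q$.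

A single short repetition may realize the supremum. To isolate the contribution of long periods, put
\[
E^*(\mathbf v)=\lim_{Q\to\infty}\ \sup\{\,1+\ell/q:\ (i,i',\ell)\text{ a pair of }\mathbf v\text{ with period }q\ge Q\,\}.
\]
The sets are nonempty because some letter occurs infinitely often, and they shrink as $Q$ grows, so the limit exists and $1\le E^*(\mathbf v)\le E(\mathbf v)$. Equivalently, $E^*(\mathbf v)-1$ is the largest value of $\limsup_k\ell_k/q_k$ over all sequences of pairs with periods $q_k\to\infty$.

\begin{theorem}\label{thm:main}
Let $f:\Sigma^*\to\Sigma^*$ be a morphism, erasing or not, let $\mathbf w=f^\omega(a)$, and suppose that $E(\mathbf w)<\infty$.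
\begin{enumerate}
\item[(i)] Either $E^*(\mathbf w)=1$, or $E^*(\mathbf w)\in\mathbb Q(\lambda)$, where $\lambda$ is the spectral radius of an irreducible block of $M_G$.
\item[(ii)] Either $E(\mathbf w)=E^*(\mathbf w)$, or $E(\mathbf w)$ is attained and rational.
\end{enumerate}
Consequently $E(\mathbf w)$ is algebraic, of degree at most the maximal size of a strongly connected component of $G$, hence at most $|G|$. If $f$ is erasing, the degree is at most $|\Sigma|-1$.
\end{theorem}

Part (ii) holds for every infinite word with finite critical exponent, and we prove it at once.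

\begin{proof}[Proof of part (ii)]
Write $E=E(\mathbf w)$, $E^*=E^*(\mathbf w)$. Suppose $E>E^*$ and choose $E'$ with $E^*<E'<E$. There is $q_0$ such that all pairs of period $q>q_0$ have exponent at most $E'$. So $E$ is the supremum of the exponents of pairs with $q\le q_0$. Such pairs have $\ell\le(E-1)q_0$, so their exponents take finitely many values, all rational, and $E$ is one of them.
\end{proof}

The consequences follow from (i) and (ii). The number $\lambda$ is a root of the characteristic polynomial of a block, which is monic with integer coefficients, so every element of $\mathbb Q(\lambda)$ has degree at most the size of the block. If $f$ is erasing, an erased letter of $\Sigma$ is not growing, so $|G|\le|\Sigma|-1$.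

It remains to prove part (i), which occupies Sections~\ref{sec:runs}--\ref{sec:end}. The proof relies on one published theorem, on recognizability of non-erasing morphisms (Theorem~\ref{thm:rec}), and it never uses that $f$ is erasing. Section~\ref{sec:example} carries out the whole method by hand for one morphism on three letters. Section~\ref{sec:sharp} shows that the degree bounds are attained.

\section{Maximal pairs and a worked example}\label{sec:example}

\subsection*{Maximal pairs}
Let $\mathbf v$ be an infinite word that is not ultimately periodic; this is the case if $E(\mathbf v)<\infty$. To treat the left end of $\mathbf v$ like any other position, we set $v_n=\#$ for $n<0$, where $\#$ is a new symbol. A pair $(i,i',\ell)$ is \emph{maximal} if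
\[
v_{i-1}\ne v_{i'-1}\qquad\text{and}\qquad v_{i+\ell}\ne v_{i'+\ell}.
\]
For $i=0$ the first condition is automatic. To a pair $\mathcal P=(i,i',\ell)$ we attach the \emph{matched word} $u(\mathcal P)=\mathbf v[i,i+\ell)$ and the \emph{period word} $d(\mathcal P)=\mathbf v[i,i')$.

\begin{lemma}\label{lem:max}
Every pair $\mathcal P$ of $\mathbf v$ extends, with the same period, to a unique maximal pair $\widetilde{\mathcal P}$, and $\Psi(d(\widetilde{\mathcal P}))=\Psi(d(\mathcal P))$. Two maximal pairs with the same period whose intervals $[i,i+\ell)$ have a common position are equal.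
\end{lemma}

\begin{proof}
Fix $q$ and consider the set of $n\ge0$ with $v_n=v_{n+q}$. Pairs of period $q$ are the finite nonempty intervals contained in this set. The set contains no infinite interval, because $\mathbf v$ is not ultimately periodic. So it is a disjoint union of finite maximal intervals, and these are the maximal pairs of period $q$. Extension to the right does not change $d$. Extension to the left by a word $z$ replaces $d$ by $\tilde d=\mathbf v[i-|z|,i'-|z|)$, and $\tilde dz=\mathbf v[i-|z|,i')=zd$, so $\Psi(\tilde d)=\Psi(d)$.
\end{proof}

Extension only increases the exponent, so it is enough to understand maximal pairs.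

\subsection*{An erasing Fibonacci morphism}
Let
\[
f(a)=abe,\qquad f(b)=a,\qquad f(e)=\varepsilon,\qquad \mathbf w=f^\omega(a)=abeaabeabeaabeaabe\cdots .
\]
Here $G=\{a,b\}$, $B=\{e\}$, and $g=f_G$ is the Fibonacci morphism $a\mapsto ab$, $b\mapsto a$, which generates $\mathbf t=abaababaabaab\cdots$. Put $\alpha=(1+\sqrt5)/2$ and $\bar\alpha=(1-\sqrt5)/2$. We show that $E(\mathbf w)=E^*(\mathbf w)=2+\alpha$.

\emph{Blocks and weights.} Cut $\mathbf w$ before each growing letter. The blocks are $a$ and $be$. With $\psi(a)=a$, $\psi(b)=be$ we have $f\psi(a)=abe=\psi g(a)$ and $f\psi(b)=a=\psi g(b)$, so $f^n(a)=f^n\psi(a)=\psi g^n(a)$ and $\mathbf w=\psi(\mathbf t)$. Thus $\mathbf w$ is $\mathbf t$ with lengths measured by the weight $\|u\|=|\psi(u)|$, that is, $\|a\|=1$, $\|b\|=2$.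

The word $\mathbf t$ is not ultimately periodic. Indeed, each image $g(x)$ of a letter contains one $a$, so the frequency of $a$ in $g^{n+1}(a)$ is $|g^n(a)|/|g^{n+1}(a)|$, a ratio of consecutive Fibonacci numbers, and its limit $1/\alpha$ is irrational. Hence $\mathbf w$ is not ultimately periodic either. The matched word of a maximal pair of $\mathbf w$ does not begin with $e$, since $e$ is always preceded by $b$, and does not end with $b$, since $b$ is always followed by $e$. So both occurrences consist of whole blocks, and the pair comes from a maximal pair $\mathcal P$ of $\mathbf t$. Its exponent is $1+\|u(\mathcal P)\|/\|d(\mathcal P)\|$.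

\emph{Going backwards.} Let $\Phi(j)=|g(\mathbf t[0,j))|$ be the position at which $g(t_j)$ starts in $\mathbf t=g(\mathbf t)$; call these positions cuts. They are visible locally: the cuts are exactly the positions of the letter $a$, and $t_j=a$ or $t_j=b$ according as the letter after position $\Phi(j)$ is $b$ or $a$. Let $(i,i',\ell)$ be a maximal pair of $\mathbf t$ with matched word $u$. One occurrence of $u$ is followed by $b$, and $bb$ does not occur, so $u$ ends with $a$. Either $i=0$ or one occurrence is preceded by $b$, so $u$ begins with $a$. Therefore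
\[
i=\Phi(I),\quad i'=\Phi(I'),\quad i+\ell-1=\Phi(J),\quad i'+\ell-1=\Phi(J'),
\]
and $u=g(\mathbf t[I,J))\,a=g(\mathbf t[I',J'))\,a$. A word $g(y)$ determines $y$ (cut before each $a$), so $\mathbf t[I,J)=\mathbf t[I',J')$. The letters after the two final $a$'s differ, so $t_J\ne t_{J'}$. Either $I=0$, or the letters $t_{i-1}\ne t_{i'-1}$ are the last letters of $g(t_{I-1})$ and $g(t_{I'-1})$; in both cases $t_{I-1}\neq t_{I'-1}$. So $(I,I',J-I)$ is again a maximal pair, shorter than the first, except that its length may be $0$. If its matched and period words are $u'$ and $d'$, then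
\begin{equation}\label{eq:fibrec}
u=g(u')\,a,\qquad d=g(d').
\end{equation}
Descending until the length is $0$, we find $n\ge1$ and a nonempty word $d_0$ with $u=u_n:=g^{n-1}(a)\cdots g(a)\,a$ and $d=g^n(d_0)$.

\emph{Counting.} Let $W_n=\|g^n(b)\|$. Then $W_0=2$, $W_1=1$, and $W_{n+2}=W_{n+1}+W_n$ because $g^{n+2}(b)=g^n(ab)=g^{n+1}(b)g^n(b)$; hence $W_n=\alpha^n+\bar\alpha^n$. Since $g^j(a)=g^{j+1}(b)$, we get $\|u_n\|=W_1+\dots+W_n=W_{n+2}-3$ by telescoping $W_j=W_{j+2}-W_{j+1}$. For $n\ge1$ we have $\|g^n(d_0)\|\ge\min(W_n,W_{n+1})=W_n$. Moreover $W_{n+2}-\alpha^2W_n=-\sqrt5\,\bar\alpha^n<3$. So every pair of $\mathbf w$ has exponent at most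
\[
1+\frac{W_{n+2}-3}{W_n}<1+\alpha^2=2+\alpha
\]
for some $n$. Conversely, if $\mathbf t[I,I+\tau)=\mathbf t[I',I'+\tau)$, then the images under $g$ agree and both are followed by $a$. Starting from $I=1$, $I'=2$, $\tau=0$, where $d_0=b$, we obtain for every $n\ge1$ a pair with matched word $u_n$ and period word $g^n(b)$. These give pairs of $\mathbf w$ with periods $W_n\to\infty$ and exponents $1+(W_{n+2}-3)/W_n\to2+\alpha$. Hence $E(\mathbf w)=E^*(\mathbf w)=2+\alpha$, of degree $2=|G|=|\Sigma|-1$.

The bounded letters cannot simply be deleted. If we take $f(a)=abe^5$ instead, deletion of $e$ still gives $\mathbf t$, whose critical exponent is $2+\alpha<4$ (see Section~\ref{sec:sharp}), while $E(\mathbf w)\ge5$.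

\subsection*{What has to be replaced in general}
Each step of the example used a special feature.
\begin{itemize}
\item The blocks were finitely many. In general this must be proved, from $E(\mathbf w)<\infty$ (Section~\ref{sec:runs}).
\item The image of a block was a union of blocks. In general it may begin with bounded letters, which belong to the preceding block; the recoding has to look one growing letter ahead (Section~\ref{sec:recode}).
\item Cuts were visible from one letter. In general a window of bounded size is needed, and its existence is the recognizability theorem (Section~\ref{sec:desub}).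
\item The letter $a$ added in \eqref{eq:fibrec} was the same at every step. In general the added words depend on the context of the pair, and the context evolves like the state of a finite automaton (Section~\ref{sec:desub}).
\item All letters had the same growth rate, and a best period word $d_0=b$ was evident. In general letters grow at different rates $n^\kappa\theta^n$ (Section~\ref{sec:growth}), and the period words at the bottom of the descent range over an infinite set (Section~\ref{sec:end}).
\end{itemize}
From now on $f$ and $\mathbf w$ are as in Theorem~\ref{thm:main}; in particular $E(\mathbf w)<\infty$.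

\section{Runs of bounded letters}\label{sec:runs}

Long runs of bounded letters can build up only at the ends of the words $f^n(b)$. For $f(a)=aab$, $f(b)=b$, the word $f^n(a)$ ends with $b^n$. In this example the run is a high power, and the proof below shows that this is always the mechanism.

\begin{lemma}\label{lem:runs}
There is $R$ such that every factor of $\mathbf w$ in $B^*$ has length at most $R$.
\end{lemma}

\begin{proof}
For $b\in B$ the sequence $f^n(b)$ takes finitely many values and each term determines the next, so it is eventually periodic. Let $t_0\ge1$ be a common multiple of the periods that exceeds all preperiods, and put $H=f^{t_0}$. Then $\mathbf w=H^\omega(a)$, and $H^2(z)=H(z)$ for all $z\in B^*$. Let $m=\max_c|H(c)|$. For $b\in G$ let $\operatorname{first}(b)$ and $\operatorname{last}(b)$ be the first and last growing letters of $H(b)$, and let $P(b),Q(b)\in B^*$ be the parts of $H(b)$ before its first and after its last growing letter. Let $p_n(b)$ and $q_n(b)$ be the corresponding parts of $H^n(b)$.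

\emph{Tails.} Fix $b$ and write $b^{(j)}=\operatorname{last}^j(b)$, $q_n=q_n(b)$. By induction $H^{n-1}(b)$ ends with $b^{(n-1)}q_{n-1}$, and applying $H$ gives $q_n=Q(b^{(n-1)})H(q_{n-1})$, with $q_0=\varepsilon$. Apply $H$ once more and use $H^2=H$ on $B^*$: we get $H(q_n)=H(Q(b^{(n-1)}))H(q_{n-1})$, and so
\begin{equation}\label{eq:tail}
H(q_n)=H(Q(b^{(n-1)}))\cdots H(Q(b^{(1)}))\,H(Q(b^{(0)})).
\end{equation}
Suppose that $b$ lies on a cycle of the map $\operatorname{last}$, say $b^{(s)}=b$ with $s\ge1$. Then $H(q_{ns})=z^n$ with $z=H(Q(b^{(s-1)}))\cdots H(Q(b^{(0)}))$. The word $z^n$ is a suffix of $H^{ns+1}(b)$, which is a factor of $\mathbf w$ because $b$ occurs in $\mathbf w$ and $H(\mathbf w)=\mathbf w$. Since $E(\mathbf w)<\infty$, we must have $z=\varepsilon$, and in particular $H(Q(b))=\varepsilon$. For arbitrary $b\in G$, the letter $b^{(j)}$ lies on a cycle when $j\ge|G|$. So at most $|G|$ factors in \eqref{eq:tail} are nonempty, each of length at most $m^2$, and $|q_n|\le m+|G|m^2$ for all $n$.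

\emph{Heads.} Now write $b^{[j]}=\operatorname{first}^j(b)$, $p_n=p_n(b)$. Since $H^{n-1}(b)$ begins with $p_{n-1}b^{[n-1]}$, we have $p_n=H(p_{n-1})P(b^{[n-1]})$, and so $H(p_n)=H(P(b^{[0]}))\cdots H(P(b^{[n-1]}))$. If $b^{[s]}=b$, then $H(p_{ns})$ is an $n$-th power and a prefix of $H^{ns+1}(b)$, which forces $H(P(b))=\varepsilon$. As for tails, $|p_n|\le m+|G|m^2$.

\emph{Gaps.} Call $z\in B^*$ a gap of a word if $czc'$ occurs in it with $c,c'\in G$. We claim that for every such occurrence $czc'$ in $H^n(a)$ there are $j\ge0$ and a factor $bxb'$ of some $H(b'')$, with $b,b',b''\in G$ and $x\in B^*$, such that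
\[
c=\operatorname{last}^j(b),\qquad z=q_j(b)\,H^j(x)\,p_j(b'),\qquad c'=\operatorname{first}^j(b').
\]
Use induction on $n$; for $n=0$ there is nothing to prove. Each growing letter of $H^n(a)$ lies in the image of an occurrence of a growing letter of $H^{n-1}(a)$. If $c$ and $c'$ lie in the image of the same occurrence, take $j=0$. Otherwise they lie in the images of two occurrences $c_1$, $c_1'$, and no growing letter lies between these, because its image would put a growing letter between $c$ and $c'$. So we have a gap $c_1z_1c_1'$ in $H^{n-1}(a)$, given by some $j$ and $bxb'$. Then $c_1z_1c'_1$ is the junction in $H^j(bxb')=H^j(b)H^j(x)H^j(b')$, and $czc'$ is the junction in $H^{j+1}(bxb')$. This proves the claim.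

Here $|x|\le m$ and $|H^j(x)|=|H(x)|\le m^2$ for $j\ge1$. So every gap has length at most $R:=2m+(2|G|+1)m^2$. The word $H^n(a)$ begins with $a\in G$ and its tail $q_n(a)$ has length at most $R$. Every factor of $\mathbf w$ is a factor of some $H^n(a)$, and the lemma follows.
\end{proof}

The lemma also shows that the growth of $f$ is carried by the growing letters alone. For $b\in G$ the word $f^n(b)$ is a factor of $\mathbf w$ with $|f_G^n(b)|$ growing letters, so $|f^n(b)|\le(|f_G^n(b)|+1)(R+1)$. Hence $|f_G^n(b)|$ is unbounded, and it is nondecreasing because $f_G$ is non-erasing. We fix $t\ge1$ with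
\[
|f_G^t(b)|\ge2\quad\text{for all }b\in G,\qquad\text{and put }F=f^t .
\]
Then $\mathbf w=F^\omega(a)$ and $F_G=f_G^t$. (For $f(a)=ab$, $f(b)=b$, where $E=\infty$, the letter $a$ is growing but $f_G^n(a)=a$ for all $n$.)

\section{Recoding by blocks}\label{sec:recode}

By Lemma~\ref{lem:runs}, and since $w_0=a\in G$, there is a unique factorization
\[
\mathbf w=\beta_0\beta_1\beta_2\cdots,\qquad \beta_k=b_kz_k,\quad b_k\in G,\quad z_k\in B^*,\quad |z_k|\le R .
\]
We would like $F$ to act on the sequence of blocks $\beta_k$. The obstacle is the prefix of bounded letters of $F(b_{k+1})$: in $\mathbf w=F(\mathbf w)$ it belongs to the last block produced by $\beta_k$. So the image of $\beta_k$ depends on $b_{k+1}$, and we record this letter. Put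
\[
V_k=(\beta_k,b_{k+1}),\qquad V=V_0V_1V_2\cdots,
\]
and let $C$ be the finite set of all $V_k$. For $\gamma=(\beta,c)\in C$ let $\operatorname{pr}(\gamma)\in G$ be the first letter of $\beta$ and let $\|\gamma\|=|\beta|$ be its \emph{weight}. Extend $\operatorname{pr}$ as a morphism and $\|\cdot\|$ additively to $C^*$. Then
\begin{equation}\label{eq:weight}
|u|\le\|u\|\le(R+1)|u|,\qquad \|u\|=\omega\Psi(u),
\end{equation}
where $\omega$ is the row vector of weights.

For $b\in G$ let $P(b)$ now denote the longest prefix of $F(b)$ in $B^*$. Let $\gamma=(\beta,c)\in C$ with $\operatorname{pr}(\gamma)=b$, and write $F(\beta)=P(b)\,y$. The word $yP(c)$ begins with a growing letter and contains $s=|F_G(b)|$ growing letters $g_1,\dots,g_s$, so it factors uniquely as $\eta_1\cdots\eta_s$ with $\eta_j\in g_jB^*$. Let $c_1$ be the first growing letter of $F(c)$ and define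
\[
\varphi(\gamma)=(\eta_1,g_2)(\eta_2,g_3)\cdots(\eta_{s-1},g_s)(\eta_s,c_1).
\]

\begin{lemma}\label{lem:phi}
The map $\varphi$ defines a morphism $C^*\to C^*$ with $\varphi(V)=V$, $|\varphi(\gamma)|\ge2$ for all $\gamma\in C$, and
\begin{equation}\label{eq:pr}
\operatorname{pr}\circ\varphi=f_G^t\circ\operatorname{pr}.
\end{equation}
The factors of the words $\varphi^n(\gamma)$, $\gamma\in C$, $n\ge0$, are exactly the factors of $V$.
\end{lemma}

\begin{proof}
Write $F(\beta_k)=P(b_k)y_k$. Since $P(b_0)=P(a)=\varepsilon$,
\[
\mathbf w=F(\beta_0)F(\beta_1)\cdots=[y_0P(b_1)]\,[y_1P(b_2)]\,[y_2P(b_3)]\cdots .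
\]
Each bracket begins with a growing letter, so the blocks of the brackets, in order, are the blocks of $\mathbf w$. The growing letter after the $k$-th bracket is the first letter of $y_{k+1}$, which is the first growing letter of $F(b_{k+1})$. This says $\varphi(V_0)\varphi(V_1)\cdots=V$. As every letter of $C$ is some $V_k$, it follows that $\varphi(C)\subset C^*$ and that each $\varphi^n(\gamma)$ is a factor of $V$. Further, $\operatorname{pr}(\varphi(\gamma))=g_1\cdots g_s=F_G(b)$, which gives \eqref{eq:pr} and $|\varphi(\gamma)|=s\ge2$. Finally $\varphi^n(V_0)$ is a prefix of $V$ of length at least $2^n$, so every factor of $V$ occurs in one of these words.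
\end{proof}

\begin{example}\label{ex:tm}
Let $F(a)=ab$, $F(b)=eba$, $F(e)=\varepsilon$, so that $\mathbf w=a\,be\,b\,ae\,b\,a\,a\,be\,b\cdots$, $P(a)=\varepsilon$ and $P(b)=e$. The block $a$ produces the blocks $a$, $b$ when the next growing letter is $a$, and the blocks $a$, $be$ when it is $b$. Starting from $V_0=(a,b)$ one finds five letters:
\begin{align*}
\varphi(a,b)&=(a,b)(be,b), & \varphi(be,b)&=(b,a)(ae,b), & \varphi(b,a)&=(b,a)(a,a),\\
\varphi(ae,b)&=(a,b)(be,b), & \varphi(a,a)&=(a,b)(b,a).
\end{align*}
Erasure has not disappeared without trace: $\varphi(a,b)=\varphi(ae,b)$, so a letter of $V$ cannot in general be recovered from its image alone.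
\end{example}

Repetitions pass between $V$ and $\mathbf w$ with a bounded loss. For a pair $\mathcal P$ of $V$ put $\rho(\mathcal P)=\|u(\mathcal P)\|/\|d(\mathcal P)\|$.

\begin{lemma}\label{lem:transfer}
\begin{enumerate}
\item[(a)] For every pair $\mathcal P$ of $V$ there is a pair of $\mathbf w$ with period $\|d(\mathcal P)\|$ and length $\|u(\mathcal P)\|$. Hence $\rho(\mathcal P)\le E(\mathbf w)-1$ and $E(V)<\infty$.
\item[(b)] For every pair of $\mathbf w$ with period $q$ and length $\ell\ge2R+3$ there is a maximal pair $\mathcal P$ of $V$ with $\|d(\mathcal P)\|=q$ and $\|u(\mathcal P)\|\ge\ell-2R-1$.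
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\pi(j)=\|V[0,j)\|$, the position of $b_j$ in $\mathbf w$.

(a) If $\mathcal P=(j,j',\tau)$, then $\beta_j\cdots\beta_{j+\tau-1}=\beta_{j'}\cdots\beta_{j'+\tau-1}$, so $(\pi(j),\pi(j'),\|u(\mathcal P)\|)$ is a pair of $\mathbf w$, of period $\|V[j,j')\|$. By \eqref{eq:weight}, $\tau/(j'-j)\le(R+1)\rho(\mathcal P)\le(R+1)(E(\mathbf w)-1)$.

(b) Let $(i,i',\ell)$ be the pair. By Lemma~\ref{lem:runs} the positions of growing letters in $[i,i+\ell)$ are $\pi(j)<\dots<\pi(j+\tau)$ with $\pi(j)\le i+R$ and $\pi(j+\tau)\ge i+\ell-1-R$. So $\pi(j+\tau)-\pi(j)\ge\ell-2R-1>0$ and $\tau\ge1$. The positions of growing letters in $[i',i'+\ell)$ are these shifted by $q$, so $\pi(j'+s)=\pi(j+s)+q$ for some $j'>j$ and all $0\le s\le\tau$. For $s<\tau$ the letter $V_{j+s}$ is read off from the factor of $\mathbf w$ from position $\pi(j+s)$ to position $\pi(j+s+1)$ inclusive, which lies in the matched interval; hence $V_{j+s}=V_{j'+s}$. So $(j,j',\tau)$ is a pair of $V$ with $\|d\|=q$ and $\|u\|\ge\ell-2R-1$. By (a), Lemma~\ref{lem:max} applies to $V$; the maximal extension has the same $\|d\|=\omega\Psi(d)$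 and a longer $u$.
\end{proof}

\section{Desubstitution of maximal pairs}\label{sec:desub}

Let $\mu=\max_\gamma|\varphi(\gamma)|$ and $\Phi(j)=|\varphi(V[0,j))|$ for $j\ge0$. The numbers $\Phi(j)$ are the \emph{cuts}. The function $\Phi$ is strictly increasing, $\Phi(0)=0$, $\Phi(j+1)-\Phi(j)=|\varphi(V_j)|\in[2,\mu]$, and $V[\Phi(i),\Phi(j))=\varphi(V[i,j))$.

\subsection*{Recognizability}
To go backwards from a repetition we must know that the cuts in its two occurrences are aligned and that the letters under them agree. For a bi-infinite word $x$, let $Sx$ be its shift, $(Sx)_n=x_{n+1}$, and let $\varphi(x)=\cdots\varphi(x_{-1})\varphi(x_0)\varphi(x_1)\cdots$ with $\varphi(x_0)$ starting at coordinate $0$. The word $x$ is \emph{periodic} if $S^qx=x$ for some $q\ge1$. We use the following theorem of Berth\'e, Steiner, Thuswaldner and Yassawi \cite{BSTY}; another proof is given by B\'eal, Perrin and Restivo \cite{BPR}.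

\begin{theorem}[\cite{BSTY}]\label{thm:rec}
Let $\varphi:C^*\to C^*$ be a non-erasing morphism and let $X_\varphi\subset C^{\mathbb Z}$ be the set of bi-infinite words all of whose factors are factors of words $\varphi^n(c)$, $c\in C$, $n\ge0$. Every $y\in C^{\mathbb Z}$ that is not periodic has at most one representation $y=S^k\varphi(x)$ with $x\in X_\varphi$ and $0\le k<|\varphi(x_0)|$.
\end{theorem}

For our $\varphi$, Lemma~\ref{lem:phi} says that $X_\varphi$ consists of the bi-infinite words all of whose factors occur in $V$. It contains no periodic word, since such a word would give arbitrarily high powers in $V$, against $E(V)<\infty$. Compactness turns the theorem into a statement about finite windows.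

\begin{lemma}\label{lem:local}
There is $L\ge1$ with the following property. If $p=\Phi(j)$, $p\ge L$, $p'\ge L$ and $V[p-L,p+L)=V[p'-L,p'+L)$, then $p'=\Phi(j')$ for some $j'$, and $V_{j'}=V_j$.
\end{lemma}

\begin{proof}
Regard $V$ as a bi-infinite word over $C\cup\{\#\}$ with $V_n=\#$ for $n<0$, and put $\varphi(\#)=\#\#$. Then $\varphi(S^jV)=S^{\Phi(j)}V$ for $j\ge0$. The space $(C\cup\{\#\})^{\mathbb Z}$ is compact in the product topology, $\varphi$ and $S$ are continuous on it, and every limit of words $S^jV$ with $j\to\infty$ lies in $X_\varphi$.

Suppose the lemma fails. Every $p'\ge0$ has the form $\Phi(j')+k$ with $0\le k<|\varphi(V_{j'})|$. So for every $L$ there are $p=\Phi(j)\ge L$ and $p'=\Phi(j')+k\ge L$ with equal windows of radius $L$ and with $k\ne0$ or $V_j\ne V_{j'}$. As $L\to\infty$, we have $j,j'\to\infty$, because $\Phi(n)\le\mu n$. Pass to a subsequence along which $k$, $V_j$, $V_{j'}$ are constant and $S^jV\to x$, $S^{j'}V\to x'$, $S^pV\to y$; then $x,x',y\in X_\varphi$. The words $S^pV$ and $S^{p'}V$ agree on $[-L,L)$, so $S^{p'}V\to y$ as well. Taking limits in $S^pV=\varphi(S^jV)$ and $S^{p'}V=S^k\varphi(S^{j'}V)$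 gives $y=\varphi(x)=S^k\varphi(x')$ with $0\le k<|\varphi(x'_0)|$. Since $y$ is not periodic, Theorem~\ref{thm:rec} gives $k=0$ and $x=x'$, so $V_j=x_0=x'_0=V_{j'}$. This is a contradiction.
\end{proof}

Aperiodicity is needed: for $\varphi(a)=aa$ the cuts are the even positions of $aaa\cdots$, and no window distinguishes them from the odd ones.

\subsection*{The map $T$}
Call a maximal pair of $V$ \emph{long} if its length is at least $L$. Let $\mathcal P=(I,I',\tau)$ be long, with matched word $u$. Then $(\Phi(I),\Phi(I'),|\varphi(u)|)$ is a pair, and
\[
\Phi(I+\tau)=\Phi(I)+|\varphi(u)|,\qquad \Phi(I'+\tau)=\Phi(I')+|\varphi(u)|.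
\]
Let $T(\mathcal P)$ be its maximal extension, and let $z_-$ and $z_+$ be the words added on the left and on the right, so that $u(T\mathcal P)=z_-\varphi(u)z_+$. The length of $T(\mathcal P)$ is at least $2\tau$, so $T(\mathcal P)$ is long and $T$ can be iterated. In the example of Section~\ref{sec:example}, $z_-=\varepsilon$ and $z_+=a$. In general the extensions are bounded, because a long extension would reveal, through Lemma~\ref{lem:local}, one more matching letter upstairs. Put $K=L+\mu$.

\begin{lemma}\label{lem:ext}
For every long maximal pair, $|z_-|<K$ and $|z_+|<K$.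
\end{lemma}

\begin{proof}
Let $q=\Phi(I')-\Phi(I)$. Then $V_n=V_{n+q}$ for all $n$ in $J=[\Phi(I)-|z_-|,\ \Phi(I+\tau)+|z_+|)$, an interval of nonnegative integers. Note $|\varphi(u)|\ge L$.

Suppose $|z_+|\ge L$. Let $p=\Phi(I+\tau)$ and $p'=p+q=\Phi(I'+\tau)$. The window $[p-L,p+L)$ lies in $J$, so $p,p'\ge L$ and Lemma~\ref{lem:local} applies. As $\Phi$ is injective, it gives $V_{I+\tau}=V_{I'+\tau}$, contrary to maximality.

If $I=0$, then $\Phi(I)=0$ and $z_-=\varepsilon$. Suppose $I\ge1$ and $|z_-|\ge L+\mu$. Let $p=\Phi(I-1)$ and $p'=p+q$. From $\Phi(I)-\mu\le p<\Phi(I)$ we see that $[p-L,p+L)$ lies in $J$. So $p'=\Phi(j')$ with $V_{j'}=V_{I-1}$. Then $\Phi(j'+1)=p'+|\varphi(V_{I-1})|=\Phi(I)+q=\Phi(I')$, hence $j'=I'-1$ and $V_{I'-1}=V_{I-1}$, contrary to maximality.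
\end{proof}

\subsection*{Finite-state control}
The words $z_\pm$ depend on the letters around the two occurrences of $u$. Boundedly many letters suffice, and, because $\varphi$ at least doubles lengths, they also determine the corresponding letters for $T(\mathcal P)$. With the convention $V_n=\#$ for $n<0$, define the \emph{state} of $\mathcal P=(I,I',\tau)$ as the quadruple of words of length $K$
\[
s(\mathcal P)=\bigl(V[I-K,I),\ V[I'-K,I'),\ V[I+\tau,I+\tau+K),\ V[I'+\tau,I'+\tau+K)\bigr).
\]
Let $N$ be the number of states of long maximal pairs; it is finite. Let $M$ be the incidence matrix of $\varphi$ on $C$.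

\begin{lemma}\label{lem:state}
The state $s(\mathcal P)$ of a long maximal pair determines $z_-$, $z_+$ and $s(T\mathcal P)$. Consequently there are vectors $y(s)\in\mathbb N^C$, depending only on the state $s$, with
\begin{equation}\label{eq:rec}
\Psi(u(T\mathcal P))=M\Psi(u(\mathcal P))+y(s(\mathcal P)),\qquad \Psi(d(T\mathcal P))=M\Psi(d(\mathcal P)).
\end{equation}
\end{lemma}

\begin{proof}
For $j\ge0$ the word $\varphi(V[j,j+K))$ has length at least $2K$ and starts at position $\Phi(j)$ of $V$. The word $\varphi(V[j-K,j))$ has length at least $2K$ and ends just before position $\Phi(j)$: for $j\ge K$ it is $V[\Phi(j-K),\Phi(j))$, and for $j<K$ it is $\#^{2(K-j)}V[0,\Phi(j))$. So the state determines the $2K$ letters before each of $\Phi(I)$, $\Phi(I')$ and the $2K$ letters from each of $\Phi(I+\tau)$, $\Phi(I'+\tau)$ on.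

On the right, the first mismatch between the two continuations occurs after $|z_+|<K$ letters, within the known range; so $z_+$ is the longest common prefix of the two known words. The last two components of $s(T\mathcal P)$ are the $K$ letters that follow $z_+$ in each of them, and $|z_+|+K<2K$. On the left, the first mismatch, reading leftwards, occurs after $|z_-|<K$ letters (a mismatch at position $-1$, where $\#$ meets a letter of $C$, is included). So $z_-$ is the longest common suffix of the two known words, and the first two components of $s(T\mathcal P)$ are the $K$ letters that precede $z_-$ in each of them.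

Put $y(s)=\Psi(z_-)+\Psi(z_+)$; this gives the first formula. The second holds because $V[\Phi(I),\Phi(I'))=\varphi(d(\mathcal P))$ and maximal extension preserves $\Psi(d)$ by Lemma~\ref{lem:max}.
\end{proof}

\subsection*{Seeds}
Let $L_1=(L+2)\mu+2L$. A \emph{seed} is a maximal pair of length in $[L,L_1)$.

\begin{lemma}\label{lem:seed}
Every long maximal pair is $T^n(\mathcal Q)$ for some $n\ge0$ and some seed $\mathcal Q$.
\end{lemma}

\begin{proof}
Let $(i,i',\ell)$ be maximal with $\ell\ge L_1$ and period $q$. We find a long maximal pair $(I,I',\tau)$ that $T$ maps to $(i,i',\ell)$. Then $\tau\le\ell/2$, and induction on the length finishes the proof.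

Consider the cuts in $[i+L,i+\ell-L]$. Since $0$ is a cut and consecutive cuts differ by at most $\mu$, any $\mu$ consecutive nonnegative integers contain a cut. So these cuts are $p_n=\Phi(j+n)$, $0\le n\le s$, with $p_0\le i+L+\mu$ and $p_s\ge i+\ell-L-\mu$. Thus $s\mu\ge p_s-p_0\ge\ell-2L-2\mu\ge L\mu$, and $s\ge L$. The windows $[p_n-L,p_n+L)$ lie in $[i,i+\ell)$, so Lemma~\ref{lem:local} gives $p_n+q=\Phi(j'_n)$ with $V_{j'_n}=V_{j+n}$. For $n<s$,
\[
\Phi(j'_n+1)=p_n+q+|\varphi(V_{j+n})|=p_{n+1}+q=\Phi(j'_{n+1}),
\]
so $j'_n=j'+n$ with $j'=j'_0$, and $j<j'$ because $\Phi$ is increasing. Hence $(j,j',s+1)$ is a pair. Its maximal extension $(I,I',\tau)$ has $\tau>L$. From $V[I,j)=V[I',j')$ we get $\Phi(j)-\Phi(I)=\Phi(j')-\Phi(I')$, that is, $\Phi(I')-\Phi(I)=q$. So $T(I,I',\tau)$ and $(i,i',\ell)$ are maximal pairs of period $q$, and both intervals contain $p_0=\Phi(j)$, since $I\le j<I+\tau$. By Lemma~\ref{lem:max} they are equal.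
\end{proof}

\section{Growth of weighted lengths}\label{sec:growth}

By \eqref{eq:rec}, the ratio $\rho$ along an orbit of $T$ is a quotient of sequences of the form $\omega M^nx$. We need their exact asymptotics, including the field of the leading constant. The matrix $M$ need not be irreducible, and an irreducible block may have several eigenvalues of maximal modulus, which make such sequences oscillate. Passing to a power of $M$ removes the oscillation.

We recall the textbook facts. Let $M'$ be a nonnegative square matrix. Ordering the components of its graph compatibly with reachability makes $M'$ block triangular, so its eigenvalues are those of its irreducible blocks. A matrix is \emph{primitive} if some power has only positive entries. Let $D$ be a nonzero irreducible block, $\lambda$ its spectral radius, and $d$ its \emph{period}, the greatest common divisor of the lengths of cycles in its graph. The Perron--Frobenius theorem says: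
\begin{itemize}
\item[(PF1)] $\lambda>0$, and $D$ has positive left and right eigenvectors for $\lambda$. Conversely, if a nonnegative matrix has a positive eigenvector, the eigenvalue is its spectral radius.
\item[(PF2)] If $D$ is primitive, $\lambda$ is its only eigenvalue of modulus $\lambda$.
\item[(PF3)] After a permutation of the indices, $D^d$ is a direct sum of primitive matrices.
\end{itemize}

\begin{lemma}\label{lem:power}
Let $n_1\ge1$ be a multiple of the periods of all nonzero irreducible blocks of $M'$. Then every irreducible block of $(M')^{n_1}$ is primitive or the $1\times1$ zero matrix, and the spectral radius of a primitive block is $\lambda^{n_1}$, where $\lambda$ is the spectral radius of an irreducible block of $M'$.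
\end{lemma}

\begin{proof}
An edge of the graph of $(M')^{n_1}$ is a path of length $n_1$ in the graph of $M'$, and a path between two vertices of one component of $M'$ stays in that component. Hence each component of $(M')^{n_1}$ lies in a component of $M'$, with block $D$ say; the principal submatrix of $(M')^{n_1}$ there is $D^{n_1}$; and the blocks of $(M')^{n_1}$ inside it are those of $D^{n_1}$. If $D=0$, it is $1\times1$ and $D^{n_1}=0$. Otherwise $D^{n_1}=(D^d)^{n_1/d}$ is a direct sum of primitive matrices by (PF3). A positive vector $v$ with $Dv=\lambda v$ satisfies $D^{n_1}v=\lambda^{n_1}v$, and its restriction to each summand is a positive eigenvector for $\lambda^{n_1}$. Now use (PF1).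
\end{proof}

\begin{lemma}\label{lem:asym}
Let $A'$ be a nonnegative integer matrix all of whose irreducible blocks are primitive or zero, let $\omega'$ be a row vector of positive integers and $x$ a column vector of nonnegative integers. Suppose that $b_n=\omega'(A')^nx\ge2^n$ for all $n$. Then
\[
b_n\sim c\,n^\kappa\theta^n\qquad(n\to\infty),
\]
where $\kappa\ge0$ is an integer, $\theta\ge2$ is the spectral radius of a primitive block of $A'$, and $c>0$ lies in $\mathbb Q(\theta)$.
\end{lemma}

\begin{proof}
Let $C_x$ be the set of indices $\gamma$ with $((A')^nx)_\gamma>0$ for some $n\ge0$. It is closed under the edges of the graph, so it is a union of components. Replacing $A'$, $\omega'$, $x$ by their restrictions to $C_x$ changes neither $b_n$ nor the blocks inside $C_x$; so assume that $C_x$ is the whole index set. Let $\theta$ be the spectral radius of $A'$. Since $b_n=O(\eta^n)$ for every $\eta>\theta$, we have $\theta\ge2$. By (PF2), $\theta$ is the only eigenvalue of modulus $\theta$. The Jordan form gives $b_n=q(n)\theta^n+O(\nu^n)$ with a polynomial $q$ and $0<\nu<\theta$. As $q(n)=b_n\theta^{-n}+o(1)$,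 the polynomial $\operatorname{Im}q(n)$ tends to $0$, so $q$ is real.

The reduction to $C_x$ guarantees $q\ne0$. Let $A_0$ be a primitive block with spectral radius $\theta$, let $\gamma$ be one of its indices, with $((A')^{n_0}x)_\gamma\ge1$, and let $l$ be a positive left eigenvector of $A_0$ with entries at most $1$. With $e_\gamma$ the standard basis vector,
\[
b_{n_0+n}\ge\omega'(A')^ne_\gamma\ge lA_0^ne_\gamma=\theta^nl_\gamma .
\]
So $q\neq0$, and its leading coefficient $c$ is positive because $b_n\geq0$. Let $\kappa=\deg q$.

The series $g(z)=\sum_nb_nz^n=\omega'(I-zA')^{-1}x$ is a rational function over $\mathbb Q$; write $g=p_1/p_2$ in lowest terms with $p_1,p_2\in\mathbb Q[z]$. Expand $q(n)=\sum_{j\le\kappa}a_j\binom{n+j}{j}$, where $a_\kappa=\kappa!\,c$. Since $\sum_n\binom{n+j}j(\theta z)^n=(1-\theta z)^{-j-1}$ and the error term contributes a function analytic in $|z|<1/\nu$, the function $g$ has a pole of order $\kappa+1$ at $1/\theta$, and $(1-\theta z)^{\kappa+1}g(z)\to\kappa!\,c$ there. Thus $p_2=(1-\theta z)^{\kappa+1}p_3$ with $p_3(1/\theta)\ne0$, and $p_3\in\mathbb Q(\theta)[z]$ by polynomial division.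 So $\kappa!\,c=p_1(1/\theta)/p_3(1/\theta)\in\mathbb Q(\theta)$.
\end{proof}

Fix $h\ge1$ divisible by the periods of all nonzero irreducible blocks of $M$ and of $M_G$, and by $1,2,\dots,N$ (the last condition will be used for the states). Put $A=M^h$. The alphabet $C$ may be much larger than $G$, and the degree bound of the theorem requires that the growth rates be those of $M_G$. This is what \eqref{eq:pr} provides.

\begin{lemma}\label{lem:letters}
For each $\gamma\in C$ we have $\omega A^ne_\gamma\sim c_\gamma n^{\kappa_\gamma}\theta_\gamma^n$ with $c_\gamma>0$, $c_\gamma\in\mathbb Q(\theta_\gamma)$ and $\theta_\gamma=\lambda^{th}$, where $\lambda$ is the spectral radius of an irreducible block of $M_G$.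
\end{lemma}

\begin{proof}
Let $b_n=\omega A^ne_\gamma=\|\varphi^{hn}(\gamma)\|$ and $b_n'=|\varphi^{hn}(\gamma)|\ge2^n$. By \eqref{eq:weight}, $b'_n\le b_n\le(R+1)b'_n$. Lemmas~\ref{lem:power} and~\ref{lem:asym} give the asymptotics of $b_n$. By \eqref{eq:pr}, $b'_n=|f_G^{thn}(b)|=(1,\dots,1)(M_G^{th})^ne_b$ with $b=\operatorname{pr}(\gamma)$. The same lemmas, applied to $M_G^{th}$, give $b_n'\sim c'n^{\kappa'}(\lambda^{th})^n$ with $\lambda$ as stated. Taking $n$-th roots in the inequalities yields $\theta_\gamma=\lambda^{th}$.
\end{proof}

\section{The asymptotic exponent}\label{sec:end}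

We prove part (i) of Theorem~\ref{thm:main}. Suppose $\Lambda:=E^*(\mathbf w)-1>0$.

\subsection*{An extremal sequence and its seeds}
Choose pairs of $\mathbf w$ with periods $q_k\to\infty$ and lengths $\ell_k$ such that $\ell_k/q_k\to\Lambda$; then $\ell_k\to\infty$. Lemma~\ref{lem:transfer}(b) gives, for large $k$, maximal pairs $\mathcal P_k$ of $V$ with $\|d(\mathcal P_k)\|=q_k$ and $\|u(\mathcal P_k)\|\ge\ell_k-2R-1$, so $\liminf\rho(\mathcal P_k)\ge\Lambda$. By Lemma~\ref{lem:transfer}(a), $\mathbf w$ has a pair of period $q_k$ and length $\|u(\mathcal P_k)\|$, so $\limsup\rho(\mathcal P_k)\le\Lambda$. Thus $\rho(\mathcal P_k)\to\Lambda$, and the lengths of the $\mathcal P_k$ tend to infinity by \eqref{eq:weight}.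

By Lemma~\ref{lem:seed}, $\mathcal P_k=T^{\nu_k}(\mathcal Q_k)$ with seeds $\mathcal Q_k$. The map $T$ sends a pair of length $\tau$ to one of length at most $\mu\tau+2K$, and seeds have length below $L_1$, so the length of $\mathcal P_k$ is bounded in terms of $\nu_k$; hence $\nu_k\to\infty$. The \emph{type} $(\Psi(u(\mathcal Q)),s(\mathcal Q))$ of a seed takes finitely many values. Pass to a subsequence on which the type of $\mathcal Q_k$ is constant and $\nu_k=r+hn_k$ with a fixed $r\in[N,N+h)$ and $n_k\to\infty$.

By Lemma~\ref{lem:state} the state $s_j$ of $T^j(\mathcal Q_k)$ does not depend on $k$, and $s_j$ determines $s_{j+1}$. There are $N$ states, so for $j\ge N$ the state $s_j$ lies on a cycle of length at most $N$, which divides $h$; thus $s_{j+h}=s_j$ for $j\ge N$. By \eqref{eq:rec}, $x_j=\Psi(u(T^j\mathcal Q_k))$ does not depend on $k$ either, and $h$ applications of \eqref{eq:rec} give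
\[
x_{r+h(n+1)}=Ax_{r+hn}+y,\qquad y=\sum_{i=0}^{h-1}M^{h-1-i}y(s_{r+i}),
\]
with $y$ independent of $n$. Put $x=x_r\ne0$, $U_n=\omega x_{r+hn}$ and $\delta_k=M^r\Psi(d(\mathcal Q_k))\neq0$. Then, for all $k$ and $n$,
\begin{equation}\label{eq:ratio}
\rho\bigl(T^{r+hn}(\mathcal Q_k)\bigr)=\frac{U_n}{\omega A^n\delta_k}\le E(\mathbf w)-1,
\qquad\text{and}\qquad
\rho(\mathcal P_k)=\frac{U_{n_k}}{\omega A^{n_k}\delta_k}\longrightarrow\Lambda .
\end{equation}

\subsection*{The numerator}
The affine recurrence becomes linear after adding one index $*$. Let
\[
A'=\begin{pmatrix}A&y\\0&1\end{pmatrix},\qquad\omega'=(\omega,1),\qquad\text{so that}\qquad \omega'(A')^n\begin{pmatrix}x\\1\end{pmatrix}=U_n+1 .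
\]
No edge leads from $C$ to $*$, so the irreducible blocks of $A'$ are those of $A$ and the primitive block $(1)$. Also $U_n\ge\omega A^nx\ge2^n$. Lemma~\ref{lem:asym} gives
\[
U_n\sim c_U\,n^\kappa\Theta^n,\qquad c_U>0,\quad c_U\in\mathbb Q(\Theta).
\]

\subsection*{The denominator}
Here lies the remaining difficulty. Seeds have bounded matched words but unbounded period words, so $\delta_k$ ranges over an infinite set, and in \eqref{eq:ratio} both $\delta_k$ and $n_k$ vary with $k$. Slowly growing letters with huge multiplicity could contribute to $\omega A^{n_k}\delta_k$ as much as the fast ones, and the limit of such a sequence has no reason to be algebraic. The way out is that $\Lambda$ is extremal: slow letters only enlarge the denominator, and their effect vanishes if $k$ is frozen and $n\to\infty$.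

Order the pairs $(\theta,\kappa)$ lexicographically. Call $\gamma\in C$ \emph{fast}, \emph{critical} or \emph{slow} according as $(\theta_\gamma,\kappa_\gamma)$ is larger than, equal to, or smaller than $(\Theta,\kappa)$. By Lemma~\ref{lem:letters}, the ratio $U_n/\omega A^ne_\gamma$ tends to $0$, $c_U/c_\gamma$, $\infty$ in the three cases. Let $C_=$ be the set of critical letters. Since $\omega A^n\delta_k=\sum_\gamma(\delta_k)_\gamma\,\omega A^ne_\gamma$, we have for every $\gamma$
\begin{equation}\label{eq:mult}
(\delta_k)_\gamma\le\frac{1}{\rho(\mathcal P_k)}\cdot\frac{U_{n_k}}{\omega A^{n_k}e_\gamma}.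
\end{equation}

\emph{Fast letters are absent.} If $\gamma$ is fast, the right side of \eqref{eq:mult} tends to $0$, because $\Lambda>0$. So the integer $(\delta_k)_\gamma$ is $0$ for large $k$. Discard the finitely many other $k$.

\emph{Critical letters have bounded multiplicity.} If $\gamma$ is critical, the right side of \eqref{eq:mult} tends to $c_U/(\Lambda c_\gamma)$. Pass to a subsequence on which $(\delta_k)_\gamma=m_\gamma$ is constant for all $\gamma\in C_=$.

\emph{Some critical letter is present.} Otherwise fix $k$. The vector $\delta_k\ne0$ involves slow letters only, so $\omega A^n\delta_k/U_n\to0$ as $n\to\infty$, which contradicts the bound $E(\mathbf w)-1$ in \eqref{eq:ratio}. So $C_=\ne\emptyset$, some $m_\gamma$ is positive, and we may define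
\[
\Lambda^*=\frac{c_U}{\sum_{\gamma\in C_=}m_\gamma c_\gamma}.
\]

\emph{$\Lambda\le\Lambda^*$.} Dropping the slow letters from the denominator gives
\[
\rho(\mathcal P_k)\le\frac{U_{n_k}}{\sum_{\gamma\in C_=}m_\gamma\,\omega A^{n_k}e_\gamma}\longrightarrow\Lambda^* .
\]

\emph{$\Lambda^*\le\Lambda$.} Fix $k$ and let $n\to\infty$. The letters of $\delta_k$ outside $C_=$ are slow and now have fixed multiplicities, so $\omega A^n\delta_k/U_n\to\sum_{\gamma\in C_=}m_\gamma c_\gamma/c_U$, that is, $\rho(T^{r+hn}(\mathcal Q_k))\to\Lambda^*$. By Lemma~\ref{lem:transfer}(a), $\mathbf w$ has pairs of length $U_n$ and period $\omega A^n\delta_k\ge2^n\to\infty$. By the definition of $E^*$, $\Lambda^*\le E^*(\mathbf w)-1=\Lambda$.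

\subsection*{Conclusion}
We have $\Lambda=\Lambda^*$. For $\gamma\in C_=$ we have $\theta_\gamma=\Theta$ and $c_\gamma\in\mathbb Q(\Theta)$. As $C_=$ is nonempty, Lemma~\ref{lem:letters} shows that $\Theta=\lambda^{th}$ for the spectral radius $\lambda$ of an irreducible block of $M_G$. Therefore
\[
E^*(\mathbf w)=1+\frac{c_U}{\sum_{\gamma\in C_=}m_\gamma c_\gamma}\in\mathbb Q(\Theta)\subseteq\mathbb Q(\lambda).
\]
This proves part (i), and with it Theorem~\ref{thm:main}. \hfill$\square$

\section{Rationality and sharpness of the degree bounds}\label{sec:sharp}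

\begin{remark}
By Theorem~\ref{thm:main}, an irrational finite $E(\mathbf w)$ equals $E^*(\mathbf w)$; it is never attained, since exponents of pairs are rational. If every irreducible block of $M_G$ has rational spectral radius, then a finite $E(\mathbf w)$ is rational. This happens, for instance, if $G$ is strongly connected and $|f_G(b)|=s$ for all $b\in G$: then $(1,\dots,1)$ is a positive left eigenvector of $M_G$ for $s$, and $\lambda=s$ by (PF1).
\end{remark}

To see that the degree bounds are attained we rely on a published value. Let $k\ge2$ and let $\mathbf t_k$ be the $k$-bonacci word, generated from the letter $1$ by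
\[
g:\quad 1\mapsto12,\quad 2\mapsto13,\quad\dots,\quad k-1\mapsto1k,\quad k\mapsto1 .
\]
By Justin and Pirillo \cite{JP} (see also Glen and Justin \cite{GJ}),
\[
E(\mathbf t_k)=2+\frac1{\theta_k-1},
\]
where $\theta_k$ is the dominant root of $\chi(x)=x^k-x^{k-1}-\dots-x-1$. For $k=2$ this is the value $2+\frac{1+\sqrt5}2$ of Mignosi and Pirillo for the Fibonacci word.

The polynomial $\chi$ is irreducible over $\mathbb Q$. First, all roots other than its positive root $\theta_k$ lie in the open unit disc. Indeed, $x^{-k}\chi(x)$ is increasing on $(0,\infty)$ and $\chi(1)=1-k<0$, so $\theta_k>1$ and $\chi<0$ on $(1,\theta_k)$. We have $(x-1)\chi(x)=x^{k+1}-2x^k+1$, so $2\varrho^k>\varrho^{k+1}+1$ for $1<\varrho<\theta_k$. By Rouch\'e's theorem $z^{k+1}-2z^k+1$ has $k$ zeros in $|z|<\varrho$ for every such $\varrho$, hence $k$ zeros in $|z|\le1$. If $|z|=1$ is a zero, then $|z^{k+1}+1|=2$, so $z^{k+1}=1$, then $z^k=1$, and $z=1$. As $\chi(1)\ne0$, the polynomial $\chi$ has $k-1$ roots in the open unit disc, besides $\theta_k$. If $\chi$ were reducible, it would have a nonconstant monic factor over $\mathbb Z$ without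 the root $\theta_k$. Its constant term would be an integer of modulus less than $1$, and nonzero because $\chi(0)=-1$, which is absurd. Since $E(\mathbf t_k)$ generates the field $\mathbb Q(\theta_k)$, it has degree $k$.

All $k$ letters are growing for $g$, because $g(i)$ begins with $1$ and $|g^n(1)|\to\infty$. Add to the alphabet one letter $e$ with $g(e)=\varepsilon$. The resulting morphism is erasing, $|\Sigma|=k+1$, and $\deg E=k=|G|=|\Sigma|-1$. So both bounds in Theorem~\ref{thm:main} are attained. In this example the erased letter does not occur in the word. The following construction makes erased letters occur.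

\begin{proposition}\label{prop:hat}
Let $\mathbf t=g^\omega(a)$ be generated by a non-erasing morphism $g$ on $\Sigma$, with $E(\mathbf t)<\infty$. Take new letters $\hat x$, $x\in\Sigma$, let $\psi(x)=x\hat x$, and put $f(x)=\psi(g(x))$, $f(\hat x)=\varepsilon$. Then $f^\omega(a)=\psi(\mathbf t)$ and $E(f^\omega(a))=E(\mathbf t)$.
\end{proposition}

\begin{proof}
We have $f(\psi(x))=f(x)f(\hat x)=\psi(g(x))$, so $f^n(a)=f^{n-1}\psi g(a)=\psi(g^n(a))$ for $n\ge1$, and $f^\omega(a)=\psi(\mathbf t)$. A pair $(i,i',\ell)$ of $\mathbf t$ gives the pair $(2i,2i',2\ell)$ of $\psi(\mathbf t)$, with the same exponent. Conversely, in $\psi(\mathbf t)$ the letters of $\Sigma$ occupy the even positions and the letters $\hat x$ the odd ones, so every pair has even period. If its matched word begins with $\hat x$, both occurrences are preceded by $x$; if it ends with $x$, both are followed by $\hat x$. After extension by at most one letter on each side, the pair has the form $(2i,2i',2\ell)$ with $(i,i',\ell)$ a pair of $\mathbf t$, and the exponent has not decreased.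
\end{proof}

Thus every finite critical exponent of a word generated by a non-erasing morphism is also the critical exponent of a word generated by an erasing one. For $\mathbf t=\mathbf t_k$ the growing letters of $f$ are $1,\dots,k$, and $E(f^\omega(1))$ has degree $k=|G|$.

\begin{thebibliography}{9}

\bibitem{BPR}
B\'eal, Perrin, Restivo, \emph{Recognizability of morphisms}, Ergodic Theory Dynam. Systems 43 (2023).

\bibitem{BSTY}
Berth\'e, Steiner, Thuswaldner, Yassawi, \emph{Recognizability for sequences of morphisms}, Ergodic Theory Dynam. Systems 39 (2019) 2896--2931.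

\bibitem{problem}
\emph{Critical Exponents and Stabilizers of Infinite Words}, \texttt{https://core.ac.uk/download/144142623.pdf}.

\bibitem{GJ}
Glen, Justin, \emph{Episturmian words: a survey}, RAIRO Theor. Inform. Appl. 43 (2009).

\bibitem{JP}
Justin, Pirillo, \emph{Episturmian words and episturmian morphisms}, Theoret. Comput. Sci. 276 (2002).

\end{thebibliography}
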